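# How $\operatorname{cat}(X\times S^n)$ depends on $n$

## 1. A map $X\times D^{k+1}\to X\times S^k$ that is radial on a chosen patch

Conventions first. Spaces are compactly generated and products are formed in that category. For $X\times S^k$, $X\times D^{k+1}$ and $X\times I$, with $I=[0,1]$, this is the usual product. CW complexes are normal, and the base point of a CW complex is a vertex. We write $\operatorname{pr}_X,\operatorname{pr}_Y$ for the projections of $X\times Y$. Throughout $k\ge 1$, we view $S^k=\partial D^{k+1}\subset\mathbb R^{k+1}$, and we write points of $D^{k+1}$ as $\rho z$ with $\rho\in I$, $z\in S^k$. Fix antipodal points $\infty,e\in S^k$.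

There is an obvious map from $X\times (D^{k+1}\setminus 0)$ to $X\times S^k$, the radial projection $(x,\rho z)\mapsto(x,z)$. It does not extend over the center of the disc, and it is not constant on the boundary sphere, so it does not pass to $D^{k+1}/S^k=S^{k+1}$. The construction below repairs both defects by giving up most of the radial projection: the new map is radial only on a patch, and it equals $(x,e)$ near the center and on the boundary. The patch varies with $x$, and a companion map $\varphi^D$ certifies that it is large enough in a homotopical sense.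

The input is a connected CW complex $X$ and a homotopy $\Phi:X\times S^k\times I\to S^k$ from $\operatorname{pr}_{S^k}$ to some map $\varphi$. Put
$$O=\{y\in X\times S^k:\varphi(y)\neq\infty\},$$
an open set.

**Proposition 1.** Given $\Phi$, there are maps $g_u:X\times D^{k+1}\to X\times S^k$, jointly continuous in $u\in I$, with $g:=g_1$, and a map $\varphi^D:X\times D^{k+1}\to D^{k+1}$, such that

* (a) $\operatorname{pr}_Xg_u=\operatorname{pr}_X$; $g_0(x,w)=(x,e)$ for all $w$; and $g_u(x,w)=(x,e)$ for all $u$ if $w\in S^k$;
* (b) $\varphi^D(x,w)=w$ for $w\in S^k$, so the straight-line homotopy in $D^{k+1}$ deforms the projection to $\varphi^D$ rel $X\times S^k$;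
* (c) if $\varphi^D(x,\rho z)\notin S^k$, then $\rho>0$, $(x,z)\in O$ and $g(x,\rho z)=(x,z)$.

**Step 1: contract $O$ inside $S^k$.** The purpose is to have something that fades the radial projection out to the constant $e$. The punctured sphere $S^k\setminus\{\infty\}$ is contractible; let $c:(S^k\setminus\{\infty\})\times I\to S^k$ be a homotopy from the inclusion to the constant map $e$. Define $d:O\times I\to S^k$ by
$$d(y,t)=\Phi(y,2t)\ \ (t\le\tfrac12),\qquad d(y,t)=c(\varphi(y),2t-1)\ \ (t\ge\tfrac12).$$
At $t=\frac12$ both formulas give $\varphi(y)$, which is not $\infty$ because $y\in O$. So $d$ is continuous, $d(y,0)=\operatorname{pr}_{S^k}(y)$ and $d(y,1)=e$. In words: *although $O$ may be a large subset of $X\times S^k$, the projection $O\to S^k$ is null-homotopic.*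

**Step 2: define $g_u$.** We run $d$ backwards from $e$ toward the radial projection, reaching it only on the patch. Let $E\subset S^k$ be a closed cap that is a neighborhood of $e$, and $N$ an open neighborhood of $\infty$ disjoint from $E$. Choose continuous functions $\theta:S^k\to I$ with $\theta|_E=1$, $\theta|_N=0$, and $\eta:I\to I$ with $\eta=1$ on $[\frac14,\frac12]$ and $\eta=0$ on $[0,\frac18]\cup[\frac34,1]$. Put
$$\tau(x,\rho z)=\theta(\varphi(x,z))\,\eta(\rho).$$
This is well defined and continuous, also at $\rho=0$, because $\eta$ vanishes near $0$. Set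
$$g_u(x,\rho z)=\bigl(x,\,d((x,z),1-u\,\tau(x,\rho z))\bigr)\quad\text{if }\rho>0,\ (x,z)\in O,$$
$$g_u(x,\rho z)=(x,e)\quad\text{if }\rho<\tfrac18,\text{ or if }\rho>0\text{ and }\varphi(x,z)\in N.$$
Both domains are open. They cover $X\times D^{k+1}$: if $\rho=0$ we are in the second; if $\rho>0$ and $(x,z)\notin O$, then $\varphi(x,z)=\infty\in N$. On the overlap either $\rho<\frac18$, so $\eta(\rho)=0$, or $\varphi(x,z)\in N$, so $\theta(\varphi(x,z))=0$. In both cases $\tau=0$ and the first formula gives $(x,d(\cdot,1))=(x,e)$. So $g_u$ is well defined and jointly continuous in $(u,x,w)$.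

Property (a): $g_u$ does not change $x$. For $u=0$ the first formula gives $d(\cdot,1)=e$. For $w\in S^k$ we have $\rho=1$ and $\eta(1)=0$, so again the value is $(x,e)$.

**Step 3: define $\varphi^D$.** We first extend $\varphi$ radially to the disc, then blow up a small ball lying in the right shell of radii. Let $\kappa:I\to I$ be continuous with $\kappa=1$ on $[0,\frac34]$ and $\kappa(1)=0$, and put
$$\psi(x,\rho z)=\rho\,\Phi((x,z),\kappa(\rho)).$$
For $\rho>0$ continuity is clear; at $\rho=0$ it follows from $|\psi(x,\rho z)|=\rho$. For $w=z\in S^k$ we get $\psi(x,z)=\Phi((x,z),0)=z$.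

Let $q=\frac38 e$ and choose $\delta>0$ so small that every $v$ in the open ball $B(q,\delta)$ satisfies $\frac14<|v|<\frac12$ and $v/|v|\in E$. For $v\in D^{k+1}\setminus\{q\}$ let $r(v)\in S^k$ be the point where the ray from $q$ through $v$ meets $S^k$. Define $\pi:D^{k+1}\to D^{k+1}$ by $\pi(q)=q$ and
$$\pi(v)=q+\min\bigl(1,|v-q|/\delta\bigr)\,(r(v)-q)\qquad(v\ne q).$$
It is continuous: away from $q$ because $r$ is, and at $q$ because $r(v)-q$ is bounded and the factor in front tends to $0$. If $|v-q|\ge\delta$, then $\pi(v)=r(v)\in S^k$. If $|v-q|<\delta$, then $\pi(v)$ lies on the segment from $q$ to $r(v)$ and is not its end $r(v)$, so it is an interior point of the disc. Hence $\pi^{-1}(\operatorname{int}D^{k+1})=B(q,\delta)$. A point $v\in S^k$ is outside $B(q,\delta)$, so $\pi(v)=r(v)=v$. Put $\varphi^D=\pi\circ\psi$. For $w\in S^k$ we get $\varphi^D(x,w)=\pi(w)=w$, and (b) follows since $D^{k+1}$ is convex.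

**Step 4: compare the two maps.** We check (c). Suppose $\varphi^D(x,\rho z)\notin S^k$. Then $\psi(x,\rho z)\in B(q,\delta)$, so $\rho=|\psi(x,\rho z)|\in(\frac14,\frac12)$. Hence $\kappa(\rho)=1$ and $\psi(x,\rho z)=\rho\,\varphi(x,z)$. By the choice of $\delta$, $\varphi(x,z)=\psi/|\psi|\in E$. As $\infty\notin E$, we have $(x,z)\in O$. Moreover $\theta(\varphi(x,z))=1$ and $\eta(\rho)=1$, so $\tau=1$ and
$$g(x,\rho z)=(x,d((x,z),0))=(x,z).\qquad\square$$

**Example.** Let $X=*$, $k=1$, $S^1\subset\mathbb C$, $e=1$, $\infty=-1$, $\Phi$ the constant homotopy, and $c(e^{i\alpha},t)=e^{i(1-t)\alpha}$ for $|\alpha|<\pi$. Then $d(e^{i\alpha},1-\tau)$ is $e^{i\alpha}$ if $\tau\ge\frac12$ and $c(e^{i\alpha},1-2\tau)=e^{2i\tau\alpha}$ if $\tau\le\frac12$. So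
$$g(\rho e^{i\alpha})=\exp\bigl(i\alpha\min(1,2\tau)\bigr),\qquad \tau=\theta(e^{i\alpha})\,\eta(\rho).$$
The angle is kept on a patch around $q=\frac38$ and is damped to $0$ at the center, at the boundary and near the negative real axis. Here $\psi$ is the identity, and $\varphi^D=\pi$ expands a small disc inside that patch to the whole of $D^2$.

**What this is for.** Since $g$ is $(x,e)$ on $X\times S^k$, it induces a map $X\times S^{k+1}\to X\times S^k$ over $X$. Along it we shall pull back a good covering of $X\times S^k$ to one of $X\times S^{k+1}$. Property (c) says that at every point the map homotopic to the projection still sees, the pullback is evaluated at a point of $O$. This answers a question about Lusternik–Schnirelmann category.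

## 2. Category, and multiplication by spheres

We work with connected CW complexes with base points.

**Definition.** $\operatorname{cat}X$ is the least integer $n\ge0$ such that the diagonal $\Delta:X\to X^{n+1}$ can be compressed, up to homotopy, into the fat wedge $X^{[n+1]}=\{(x_0,\dots,x_n): x_i=*\text{ for some }i\}$; if there is no such $n$, $\operatorname{cat}X=\infty$.

So $\operatorname{cat}\{*\}=0$. An open set $B\subset W$ is *categorical in $W$* if the inclusion $B\to W$ is freely null-homotopic. We use category only through the following standard fact.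

**Fact W** (G. W. Whitehead; see Cornea–Lupton–Oprea–Tanré, *Lusternik–Schnirelmann Category*, AMS 2003, Ch. 1). For a connected CW complex $W$: $\operatorname{cat}W\le n$ if and only if $W$ is a union of $n+1$ open sets categorical in $W$.

For example, $S^n$ is the union of two punctured spheres and is not contractible, so $\operatorname{cat}S^n=1$ for $n\ge1$.

We always have
$$\operatorname{cat}X\le\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y.\tag{1}$$
The right inequality is a known fact. For the left one, let $\iota:X\to X\times Y$, $\iota(x)=(x,*)$. If open categorical sets $U_i$ cover $X\times Y$, then the sets $\iota^{-1}(U_i)$ cover $X$, and the inclusion of $\iota^{-1}(U_i)$ is $\operatorname{pr}_X$ composed with $\iota^{-1}(U_i)\to U_i\subset X\times Y$, which is null-homotopic. Hence $\operatorname{cat}(X\times S^n)$ is either $\operatorname{cat}X$ or $\operatorname{cat}X+1$.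

Suppose that multiplying by one particular sphere $S^k$ does not raise the category. Can a larger sphere raise it again? Conjecture 1.4 of "Ganea's Conjecture On Lusternik-Schnirelmann Category" (http://www2.math.kyushu-u.ac.jp/%7Eiwase/Works/ls-cat4h.pdf) says no. It is true.

**Theorem A.** Let $X$ be a connected CW complex with $\operatorname{cat}(X\times S^k)=\operatorname{cat}X$ for some $k\ge1$. Then $\operatorname{cat}(X\times S^n)=\operatorname{cat}X$ for all $n\ge k$. Hence $\{n\ge1:\operatorname{cat}(X\times S^n)=\operatorname{cat}X\}$ is either empty or of the form $\{n\ge k_0\}$.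

The same method replaces $S^n$ by much more general spaces.

**Theorem B.** Let $X$ be a connected CW complex and $k\ge1$ with $\operatorname{cat}(X\times S^k)=\operatorname{cat}X<\infty$. Let $Y'$ be a connected CW complex, $A$ a based CW complex, $f:\Sigma^kA\to Y'$ a based map, and $Y=Y'\cup_fC(\Sigma^kA)$. Then
$$\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y'.$$
In particular ($Y'=*$), $\operatorname{cat}(X\times\Sigma^{k+1}A)=\operatorname{cat}X$ for every based CW complex $A$. If $\operatorname{cat}Y=\operatorname{cat}Y'+1$, then $\operatorname{cat}(X\times Y)\le\operatorname{cat}X+\operatorname{cat}Y-1$.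

Two extreme cases can be set aside. If $\operatorname{cat}X=\infty$, Theorem A holds by (1). If $\operatorname{cat}X=0$, then $X$ is contractible and $X\times S^k\simeq S^k$ has category $1$, so the hypothesis fails. From now on
$$m:=\operatorname{cat}X,\qquad 1\le m<\infty .$$

## 3. Cup products, category one, and three sets on $S^p\times S^n$

**Category seen by cup products.** Suppose that for some coefficient ring there are $m=\operatorname{cat}X$ classes $u_1,\dots,u_m$ of positive degree on $X$ with $u_1\cdots u_m\ne0$. Let $s$ generate $H^n(S^n)$. Since $H^*(X\times S^n)=H^*(X)\oplus H^{*-n}(X)\cdot s$, the product $u_1\cdots u_m\cdot s$ of $m+1$ classes is nonzero. A nonzero product of $m+1$ classes of positive degree forces category at least $m+1$ (the textbook cup-length bound), so $\operatorname{cat}(X\times S^n)=m+1$ for every $n\ge1$. For such $X$, in particular for spheres, the set in Theorem A is empty.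

**Simply connected $X$ of category one.** Again the hypothesis never holds. Let $W=X\times S^k$ and suppose $\operatorname{cat}W=1$. The diagonal of $W$ compresses into $W\vee W$, so $W\to W\wedge W$ is null-homotopic. Composing with $\operatorname{pr}_X\wedge\operatorname{pr}_{S^k}$, the quotient map $X\times S^k\to X\wedge S^k$ is null-homotopic. But it is surjective on reduced homology, because $H_*(X\vee S^k)\to H_*(X\times S^k)$ is injective (use the two projections). So $\tilde H_{*}(X\wedge S^k)=\tilde H_{*-k}(X)=0$, and a simply connected CW complex with vanishing reduced homology is contractible, contradicting $\operatorname{cat}X=1$.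

So the hypothesis concerns spaces whose category is not detected by such products. No example of such an $X$ is constructed here; the proof does not need one.

**Counting sets on $S^p\times S^n$.** Here is the product bound $\operatorname{cat}(S^p\times S^n)\le2$ by hand, in the form we shall refine. Let $\lambda_1+\lambda_2=1$ on $S^p$ and $\nu_0+\nu_1=1$ on $S^n$ be partitions of unity such that each set $\{\lambda_i>0\}$, $\{\nu_j>0\}$ is a punctured sphere; for instance $(1\pm t)/2$ with $t$ a coordinate of the unit sphere. The four products $\{\lambda_i>0\}\times\{\nu_j>0\}$ are categorical and cover. To get three sets, shrink two of the pieces so that those on the same diagonal become disjoint: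
$$B_0=\{\lambda_1>0,\nu_0>0\},\qquad B_1=\{\lambda_1>0,\nu_1>0,\lambda_1>\nu_0\}\ \cup\ \{\lambda_2>0,\nu_0>0,\nu_0>\lambda_1\},$$
$$B_2=\{\lambda_2>0,\nu_1>0,\lambda_2>\nu_0,\nu_1>\lambda_1\}.$$
The two parts of $B_1$ are disjoint because of $\lambda_1>\nu_0$ and $\nu_0>\lambda_1$. At a given point, the piece indexed by the first $i$ with $\lambda_i>0$ and the first $j$ with $\nu_j>0$ contains it, since each extra condition compares a positive number with $0$. So $B_0,B_1,B_2$ cover.

Now count in general. With an $(m+1)$-term partition from $X$ and a two-term partition from $S^n$ we get an $(m+1)\times2$ rectangle of pieces, hence $m+2$ diagonals, hence $\operatorname{cat}\le m+1$. The last diagonal consists of a single corner piece. *To save one set it is enough to make that one corner unnecessary.*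

## 4. Removing one corner of the rectangle

**Definition.** Let $p:W\to X$ be a map. An *$m$-structure* on $p$ consists of continuous functions $\lambda_0,\dots,\lambda_m:W\to I$ with $\sum\lambda_i=1$, and homotopies $h_i:\{\lambda_i>0\}\times I\to X$ with $h_i(w,0)=p(w)$ and $h_i(w,1)=*$.

If $\gamma:W'\to W$ is a map, then $(\lambda_i\circ\gamma,\ h_i\circ(\gamma\times1))$ is an $m$-structure on $p\circ\gamma$, written $\gamma^*(\lambda_i,h_i)$.

**Example.** The functions $(1\pm t)/2$ on $S^p$, with contractions of the two punctured spheres to $*$, form a $1$-structure on $\operatorname{id}_{S^p}$. Pulling back along $\operatorname{pr}_{S^p}$ gives a $1$-structure on $\operatorname{pr}_{S^p}:S^p\times S^k\to S^p$.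

Next comes the counting lemma: if $\lambda_0$ vanishes wherever a suitable map $\phi$ leaves $F$, then the corner is empty.

**Lemma 2.** Let $Y$ be a connected CW complex, $F\subset Y$ closed, and $N_0,\dots,N_{r-1}$ ($r\ge1$) open sets categorical in $Y$ covering $F$; suppose $N_r:=Y\setminus F$ is categorical in $Y$. Suppose there are an $m$-structure $(\lambda_i,h_i)$ on $\operatorname{pr}_X:X\times Y\to X$ and a map $\phi:X\times Y\to Y$ homotopic to $\operatorname{pr}_Y$ with $\lambda_0=0$ on $\{\phi\notin F\}$. Then $\operatorname{cat}(X\times Y)\le m+r-1$.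

*Proof.*

**Step 1: set up the pieces.** We put $\lambda_0$ last, so that it meets $N_r$ in the corner. Let $\mu_i=\lambda_i$ for $1\le i\le m$ and $\mu_{m+1}=\lambda_0$. Let $\nu_0,\dots,\nu_r$ be a partition of unity on the normal space $Y$ with $\{\nu_j>0\}\subset N_j$, and write $\nu_j$ also for $\nu_j\circ\phi$ on $X\times Y$. For $1\le i\le m+1$, $0\le j\le r$ and $(i,j)\ne(m+1,r)$ let
$$O_{i,j}=\{\mu_i>0,\ \nu_j>0,\ \mu_i>\nu_{j'}\ \text{for all }j'<j,\ \nu_j>\mu_{i'}\ \text{for all }i'<i\}\subset X\times Y.$$
These sets are open. For $0\le w\le m+r-1$ let $B_w=\bigcup_{i-1+j=w}O_{i,j}$. Every allowed pair occurs, because only the excluded corner has $i-1+j=m+r$.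

**Step 2: pieces on one diagonal are disjoint.** This will let us contract them independently. Let $i-1+j=i'-1+j'$ with $i<i'$. Then $j'<j$. So $O_{i,j}\subset\{\mu_i>\nu_{j'}\}$, while $O_{i',j'}\subset\{\nu_{j'}>\mu_i\}$.

**Step 3: each $B_w$ is categorical.** On $O_{i,j}\subset\{\mu_i>0\}$ the map $\operatorname{pr}_X$ is null-homotopic by the homotopy of the $m$-structure. Next, $\operatorname{pr}_Y\simeq\phi$ and $\phi(O_{i,j})\subset N_j$, so $\operatorname{pr}_Y|O_{i,j}$ is null-homotopic. Doing both coordinates at once, the inclusion $O_{i,j}\to X\times Y$ is null-homotopic. Now $B_w$ is a disjoint union of open categorical sets, so the null-homotopies combine to a homotopy to a map that is constant on each piece. Since $X\times Y$ is path-connected, these constants can be moved to a common point. So $B_w$ is categorical (the empty set is allowed).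

**Step 4: the $B_w$ cover.** Given $y\in X\times Y$, let $i$ be minimal with $\mu_i(y)>0$ and $j$ minimal with $\nu_j(\phi(y))>0$. If $(i,j)=(m+1,r)$, then $\lambda_0(y)=\mu_{m+1}(y)>0$ and $\nu_r(\phi(y))=1$, so $\phi(y)\in N_r=Y\setminus F$. This contradicts $\lambda_0=0$ on $\{\phi\notin F\}$. So $(i,j)$ is allowed. Since $\mu_{i'}(y)=0$ for $i'<i$ and $\nu_{j'}(\phi(y))=0$ for $j'<j$, all conditions hold and $y\in O_{i,j}$.

The $m+r$ sets $B_0,\dots,B_{m+r-1}$ form an open categorical cover of the connected CW complex $X\times Y$, and Fact W gives the claim. $\square$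

## 5. Why constant, radial and fixed-patch pullbacks fail

We want Lemma 2 for $Y=S^{k+1}=D^{k+1}/S^k$ with collapsed point $\infty'$, $F=\{\infty'\}$ and $r=1$; it would give $\operatorname{cat}(X\times S^{k+1})\le m$. From $\operatorname{cat}(X\times S^k)=m$ we get an $m$-structure on $\operatorname{pr}_X:X\times S^k\to X$, and it is natural to pull it back along a map $\bar g:X\times S^{k+1}\to X\times S^k$ over $X$. Three natural choices fail.

**Constant in the sphere.** Take $\bar g(x,y)=(x,e)$. The condition of Lemma 2 says that $\phi(x,y)=\infty'$ for all $y$ as soon as $\lambda_0(x,e)>0$. For such an $x$, the restriction of $\phi$ to $\{x\}\times S^{k+1}$ is constant, yet homotopic to the identity of $S^{k+1}$: impossible. And such an $x$ exists: if $\lambda_0(x,e)=0$ for all $x$, then the $m$ open sets $\{x:\lambda_i(x,e)>0\}$, $1\le i\le m$, cover $X$ and are categorical in $X$ by the $h_i$, so $\operatorname{cat}X\le m-1$.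

**Radial.** Take $g(x,\rho z)=(x,z)$, say for $\rho=\frac12$, to inherit everything from $X\times S^k$. Then for each single $x$ the restriction of $g$ to $\{x\}\times\{\rho\le\frac12\}$ would extend the identity of $S^k$ over a disc. No such $g$ exists.

**Radial over a fixed patch.** Take $g$ radial only where $z$ lies in a fixed cap $P\subset S^k$; as $P$ is contractible in $S^k$, this can be faded out to $(x,e)$. Let $\phi$ expand a small ball in the patch and send the rest to $\infty'$. Then $\phi$ is fine, but Lemma 2 needs $\lambda_0=0$ at all the points $(x,z)$ with $\rho z$ in that ball. Fixing one such $z$ and using it in place of $e$, we get $\operatorname{cat}X\le m-1$ as before.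

The last failure shows what is needed: the patch must move with $x$. It must lie over a region $O\subset X\times S^k$ where $\lambda_0=0$. The projection $O\to S^k$ must be null-homotopic, to fade out. And $O$ must be large: some map homotopic to $\operatorname{pr}_{S^k}$ must send everything outside $O$ to $\infty$. A categorical cover of $X\times S^k$ contains exactly this. Its first set $U_0$ is contractible in $X\times S^k$, not just over $X$, so on it the sphere coordinate can be pushed to $\infty$; what survives lies where $\lambda_0=0$. And Step 1 of Proposition 1 showed that $O\to S^k$ is then automatically null-homotopic.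

## 6. From a categorical cover to $\Phi$ and $\lambda_0$

**Lemma 3.** If $\operatorname{cat}(X\times S^k)\le m$, there are an $m$-structure $(\lambda_i,h_i)$ on $\operatorname{pr}_X:X\times S^k\to X$ and a homotopy $\Phi:X\times S^k\times I\to S^k$ from $\operatorname{pr}_{S^k}$ to a map $\varphi$ such that
$$\lambda_0=0\ \text{ on }\ O=\{\varphi\ne\infty\}.$$

*Proof.*

**Step 1: split the null-homotopies into coordinates.** By Fact W there is an open cover $U_0,\dots,U_m$ of $X\times S^k$ by categorical sets. Composing the null-homotopies with the projections, and then moving the end points along paths, we get null-homotopies of $\operatorname{pr}_X|U_i$ to $*$ for all $i$. For $i=0$ we also get a homotopy $\beta:U_0\times I\to S^k$ from $\operatorname{pr}_{S^k}|U_0$ to the constant $\infty$. Let $\mu_0,\dots,\mu_m$ be a partition of unity with $\{\mu_i>0\}\subset U_i$.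

**Step 2: push the sphere coordinate to $\infty$ on most of $U_0$.** Let $\kappa_0:I\to I$ be continuous, $0$ on $[0,\frac13]$ and $1$ on $[\frac12,1]$. Put
$$\Phi(y,t)=\beta(y,t\,\kappa_0(\mu_0(y)))\ \text{ if }\mu_0(y)>0,\qquad \Phi(y,t)=\operatorname{pr}_{S^k}(y)\ \text{ if }\mu_0(y)<\tfrac13.$$
The two open domains cover, and on the overlap $\kappa_0(\mu_0(y))=0$, so both formulas give $\beta(y,0)=\operatorname{pr}_{S^k}(y)$. Thus $\Phi$ is continuous, starts at $\operatorname{pr}_{S^k}$, and $\varphi=\Phi(\cdot,1)$ equals $\infty$ on $\{\mu_0\ge\frac12\}$.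

**Step 3: shrink $\lambda_0$ to the part where the push is complete.** Put $\lambda_0=\max(0,2\mu_0-1)$ and, for $i\ge1$,
$$\lambda_i=2\mu_i\ \text{ where }\mu_0\ge\tfrac12,\qquad \lambda_i=\frac{\mu_i}{1-\mu_0}\ \text{ where }\mu_0\le\tfrac12 .$$
At $\mu_0=\frac12$ both formulas give $2\mu_i$, so the $\lambda_i$ are continuous. Where $\mu_0\ge\frac12$ the sum is $(2\mu_0-1)+2(1-\mu_0)=1$; where $\mu_0\le\frac12$ it is $0+\frac{1-\mu_0}{1-\mu_0}=1$. All values are nonnegative, hence in $I$. Since $\{\lambda_i>0\}\subset\{\mu_i>0\}\subset U_i$, the null-homotopies of $\operatorname{pr}_X|U_i$ restrict to the required $h_i$.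

**Step 4: check the vanishing.** If $\varphi(y)\ne\infty$, then $\mu_0(y)<\frac12$ by Step 2, so $\lambda_0(y)=0$. $\square$

Feed the $\Phi$ of Lemma 3 into Proposition 1. By (c), if $\varphi^D(x,\rho z)\notin S^k$ then $g(x,\rho z)=(x,z)\in O$, so
$$\lambda_0\circ g=0\quad\text{on }\{\varphi^D\notin S^k\}.\tag{2}$$

## 7. From $S^k$ to $S^{k+1}$: proof of Theorem A

It suffices to pass from $k$ to $k+1$ and induct. Let $\operatorname{cat}(X\times S^k)=m=\operatorname{cat}X$ with $1\le m<\infty$. Take the data of Lemma 3 and the maps of Proposition 1, so that (2) holds. Let $S^{k+1}=D^{k+1}/S^k$ with collapsed point $\infty'$.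

**Step 1: descend to $X\times S^{k+1}$.** We need maps on $X\times S^{k+1}$ to apply Lemma 2. The map $X\times D^{k+1}\to X\times S^{k+1}$ is a closed surjection, being the product of $\operatorname{id}_X$ with a map from a compact space to a Hausdorff space. Hence it is a quotient map; the same holds after multiplying by $I$. So continuous maps on the disc that respect the collapse descend.

By Proposition 1(a), $g(x,w)=(x,e)$ for all $w\in S^k$, so $g$ induces $\bar g:X\times S^{k+1}\to X\times S^k$ with $\operatorname{pr}_X\bar g=\operatorname{pr}_X$. By Proposition 1(b), $\varphi^D$ followed by $D^{k+1}\to S^{k+1}$ sends $X\times S^k$ to $\infty'$, and so does every stage of the straight-line homotopy. So $\varphi^D$ induces $\phi:X\times S^{k+1}\to S^{k+1}$ homotopic to the projection.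

**Step 2: verify the vanishing condition.** The pullback $\bar g^*(\lambda_i,h_i)$ is an $m$-structure on $\operatorname{pr}_X\circ\bar g=\operatorname{pr}_X:X\times S^{k+1}\to X$. If $\phi(x,y)\ne\infty'$, then $y$ is the class of some $w\in D^{k+1}$ with $\varphi^D(x,w)\notin S^k$, and (2) gives $\lambda_0(\bar g(x,y))=0$.

**Step 3: count.** Apply Lemma 2 with $Y=S^{k+1}$, $F=\{\infty'\}$, $r=1$, $N_0$ an open disc around $\infty'$ and $N_1=S^{k+1}\setminus\{\infty'\}$; both are contractible, hence categorical. We get $\operatorname{cat}(X\times S^{k+1})\le m+1-1=m$, and $\ge m$ holds by (1).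

By induction $\operatorname{cat}(X\times S^n)=\operatorname{cat}X$ for all $n\ge k$. If the set $\{n\ge1:\operatorname{cat}(X\times S^n)=\operatorname{cat}X\}$ is nonempty, let $k_0$ be its least element; then it equals $\{n\ge k_0\}$. $\blacksquare$

## 8. Cones on $k$-fold suspensions: proof of Theorem B

Now the disc $D^{k+1}$ is replaced by $D^{k+1}\wedge A$. There is one new difficulty. At the base point of $A$, the pulled-back map must be $(x,e)$, that is, $g_0$. But (2) holds only for $g_1$. So the parameter $u$ must grow from $0$ to $1$ as we leave the base point, and during that growth $\phi$ must stay in $Y'$. We make room for this by attaching a whisker to $A$.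

The hypothesis gives $1\le m=\operatorname{cat}X<\infty$ as in Section 2. If $\operatorname{cat}Y'=\infty$, the inequality is trivial, so let $\operatorname{cat}Y'<\infty$. Replacing $f$ by a homotopic cellular based map changes $Y$ only by a homotopy equivalence, so let $f$ be cellular.

**Step 1: write the cone as $D^{k+1}\wedge A$.** Let $z_0\in S^k$ be the base point of $S^k$, a vertex, and also of $D^{k+1}$; $\Sigma^kA=S^k\wedge A$. The reduced cone is $CZ=I\wedge Z$ with $I$ based at $1$ and $Z$ embedded as $0\wedge Z$. The map
$$I\wedge S^k\to D^{k+1},\qquad t\wedge z\mapsto(1-t)z+tz_0,$$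
is well defined, and it is bijective because each point of $D^{k+1}\setminus\{z_0\}$ lies on exactly one segment from $z_0$ to a point $z\in S^k\setminus\{z_0\}$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism, and this one restricts to the identity on $S^k$. Smashing with $A$ gives $C(\Sigma^kA)\cong D^{k+1}\wedge A$ rel $S^k\wedge A$. So $Y\cong Y'\cup_f(D^{k+1}\wedge A)$.

**Step 2: attach the whisker.** Let $\hat A=A\cup[0,1]$ with $1$ glued to the base point $a_0$ of $A$ and with new base point $0$. Let $\gamma:\hat A\to A$ collapse $[0,1]$ to $a_0$. It collapses a contractible subcomplex, so it is a homotopy equivalence; it is based and the base points are vertices, so it is a based homotopy equivalence. Put $\hat f=f\circ(1\wedge\gamma):S^k\wedge\hat A\to Y'$, a cellular map. The maps $1\wedge\gamma$ on $D^{k+1}\wedge\hat A$ and on $S^k\wedge\hat A$ and the identity of $Y'$ are homotopy equivalences, compatible with the attaching data, and $S^k\wedge\hat A\subset D^{k+1}\wedge\hat A$ and $S^k\wedge A\subset D^{k+1}\wedge A$ are cofibrations. By the gluing lemma,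 $Y'\cup_{\hat f}(D^{k+1}\wedge\hat A)\simeq Y'\cup_f(D^{k+1}\wedge A)$. From now on
$$Y=Y'\cup_{\hat f}(D^{k+1}\wedge\hat A),$$
a CW complex with subcomplex $Y'$. It is connected, because each point $w\wedge a$ is joined to the base point $z_0\wedge a$ by moving $w$ to $z_0$ in the disc.

**Step 3: two functions on the whisker.** One turns $u$ on; the other keeps $\phi$ in $Y'$ until $u=1$. Define $\upsilon:\hat A\to I$ by $\upsilon=1$ on $A\cup[\frac12,1]$ and $\upsilon(s)=2s$ on $[0,\frac12]$. For $\sigma\in I$ let $\zeta_\sigma:\hat A\to\hat A$ be the identity on $A$ and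
$$\zeta_\sigma(s)=\max(0,(1+\sigma)s-\sigma)\quad\text{on }[0,1].$$
Then $\zeta_\sigma(1)=1$ and $\zeta_\sigma(0)=0$, so this is a based homotopy from $\zeta_0=\operatorname{id}$ to $\zeta:=\zeta_1$. Since $\zeta_\sigma$ maps the whisker to itself, $\gamma\zeta_\sigma=\gamma$. On the whisker $\zeta(s)=\max(0,2s-1)$, so
$$\zeta(a)\ne0\ \Longrightarrow\ \upsilon(a)=1.\tag{3}$$

**Step 4: the map $\hat g$ along which we pull back.** With the data of Lemma 3 and Proposition 1, define
$$\hat g:X\times Y\to X\times S^k,\qquad \hat g(x,w\wedge a)=g_{\upsilon(a)}(x,w),\qquad \hat g(x,y')=(x,e)\ \ (y'\in Y').$$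
By Proposition 1(a) the first formula gives $(x,e)$ if $w=z_0$ (as $z_0\in S^k$), if $a=0$ (as $\upsilon(0)=0$ and $g_0=(x,e)$), and if $w\in S^k$. So $\hat g$ respects the smash product and the gluing. It is continuous, because $X\times(Y'\sqcup D^{k+1}\times\hat A)\to X\times Y$ is a quotient map in compactly generated spaces. Also $\operatorname{pr}_X\hat g=\operatorname{pr}_X$.

**Step 5: the map $\phi$ homotopic to $\operatorname{pr}_Y$.** Let $\ell_\sigma:X\times D^{k+1}\to D^{k+1}$ be the straight-line homotopy rel $X\times S^k$ from the projection to $\varphi^D$. Define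
$$\phi_\sigma:X\times Y\to Y,\qquad \phi_\sigma(x,w\wedge a)=\ell_\sigma(x,w)\wedge\zeta_\sigma(a),\qquad \phi_\sigma(x,y')=y'.$$
It respects the smash product, since $\ell_\sigma(x,z_0)=z_0$ and $\zeta_\sigma(0)=0$. For $w\in S^k$ we have $\ell_\sigma(x,w)=w$ and
$$\hat f(w\wedge\zeta_\sigma(a))=f(w\wedge\gamma\zeta_\sigma(a))=f(w\wedge\gamma(a))=\hat f(w\wedge a),$$
so it respects the gluing. Continuity, jointly in $\sigma$, follows from the quotient map of Step 4 times $I$. Thus $\phi_\sigma$ is a homotopy from $\phi_0=\operatorname{pr}_Y$ to $\phi:=\phi_1$.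

**Step 6: the vanishing condition.** Suppose $\phi(x,y)\notin Y'$. Then $y=w\wedge a$, and $\varphi^D(x,w)\wedge\zeta(a)$ lies outside $S^k\wedge\hat A$. So $\varphi^D(x,w)\notin S^k$ and $\zeta(a)\ne0$. By (3), $\upsilon(a)=1$, hence $\hat g(x,y)=g_1(x,w)=g(x,w)$, and (2) gives $\lambda_0(\hat g(x,y))=0$.

**Step 7: the covering of $Y$ and the count.** Apply Lemma 2 with $F=Y'$, $r=\operatorname{cat}Y'+1$, the $m$-structure $\hat g^*(\lambda_i,h_i)$ and the map $\phi$. For the sets $N_j$, let $U_0,\dots,U_{r-1}$ be an open categorical cover of $Y'$. Since $(Y,Y')$ is a CW pair, there are an open neighborhood $V\supset Y'$ and a retraction $\mathrm{ret}:V\to Y'$ such that $V\hookrightarrow Y$ is homotopic to $V\xrightarrow{\mathrm{ret}}Y'\subset Y$. Put $N_j=\mathrm{ret}^{-1}(U_j)$ for $0\le j\le r-1$. These sets are open in $Y$ and cover $Y'$. The inclusion $N_j\to Y$ is homotopic to $N_j\to U_j\subset Y'\subset Y$, which is null-homotopic, so $N_j$ is categorical in $Y$. Finally, the map $D^{k+1}\wedge\hat A\to Y$ is a homeomorphism from the complement of $S^k\wedge\hat A$ onto $N_r=Y\setminus Y'$. So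 the inclusion $N_r\to Y$ factors through $D^{k+1}\wedge\hat A$, which is contractible (move $w$ to $z_0$), and $N_r$ is categorical. Lemma 2 yields
$$\operatorname{cat}(X\times Y)\le m+r-1=\operatorname{cat}X+\operatorname{cat}Y'.$$

**Step 8: the special cases.** For $Y'=*$ we have $Y\simeq C(\Sigma^kA)/\Sigma^kA=\Sigma^{k+1}A$ and $\operatorname{cat}Y'=0$, so $\operatorname{cat}(X\times\Sigma^{k+1}A)\le\operatorname{cat}X$; the reverse inequality is (1). If $\operatorname{cat}Y=\operatorname{cat}Y'+1$, substitute $\operatorname{cat}Y'=\operatorname{cat}Y-1$. $\blacksquare$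

With $A=S^{n-k-1}$ for $n\ge k+1$ we have $\Sigma^{k+1}A=S^n$, so for $\operatorname{cat}X<\infty$ Theorem B contains Theorem A without the induction. For $A=S^0$ the space $D^{k+1}\wedge A$ is the disc itself, which is the case of Section 7.
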